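\title{Newman polynomials with large minimum modulus on the unit circle}

\begin{abstract}
A Newman polynomial of length $n$ is a sum of $n$ distinct monomials $z^a$. Let $\mu(n)$ be the supremum, over all Newman polynomials of length $n$, of the minimum modulus on the unit circle. We prove the conjecture that $\mu(n)\to\infty$, and hence that $\mu(n)>1$ for all large $n$. A first, self-contained argument starts from one polynomial of length nine and gives $\mu(n)\ge c\,n^{\kappa}$ for large $n$, with $\kappa=\log(\sqrt5/2)/\log 9$. A second argument, based on Rudin--Shapiro polynomials, Bernstein's inequality and the partial coloring lemma of Lovett and Meka, gives the exact order of growth: $c\sqrt n\le\mu(n)\le\sqrt n$ for all $n\ge3$.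
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{Newman polynomial of length $n$} is a polynomial
\[
\alpha(z)=z^{a_1}+z^{a_2}+\dots+z^{a_n},\qquad 0\le a_1<a_2<\dots<a_n \text{ integers}.
\]
Let $\mathbb T$ be the unit circle in the complex plane, put $M(f)=\min_{z\in\mathbb T}|f(z)|$ for a polynomial $f$, and define
\[
\mu(n)=\sup\{M(\alpha):\ \alpha \text{ a Newman polynomial of length } n\}.
\]
The length is fixed and the degree is free, so the supremum runs over infinitely many polynomials. Geometrically, $n$ unit vectors start aligned and rotate at distinct integer speeds, and $\mu(n)$ measures how far from the origin their sum can be kept at all times. The following was conjectured in \cite[Conjecture 1]{Newman}: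
\begin{itemize}
\item[(i)] $\lim_{n\to\infty}\mu(n)=\infty$;
\item[(ii)] there is an $N$ such that $\mu(n)>1$ for all $n\ge N$.
\end{itemize}
The conjecture is stated with a maximum in place of the supremum. Nothing below depends on this: every lower bound is obtained by exhibiting a polynomial, and the upper bound holds for each polynomial.

The simplest cases are not encouraging. We have $\mu(1)=1$, and $\mu(2)=0$ because $z^a+z^b=z^a(1+z^{b-a})$ vanishes on $\mathbb T$. The quantity $M(\alpha)$ does not change when the exponents are translated or divided by a common divisor. For $n=3$ we may therefore assume that $a_1=0$ and that some exponent is odd; then $\alpha(-1)=\pm1$, so $\mu(3)\le1$. Symmetric exponent sets never beat $1$, whatever the length. Indeed, if $\{a_j\}$ is symmetric about a point $\gamma_0$, then $e^{-i\gamma_0\theta}\alpha(e^{i\theta})=\sum_j\cos(a_j-\gamma_0)\theta$ is real, $4\pi$-periodic and positive at $\theta=0$; either it vanishes somewhere, or it is positive and its minimum is at most its mean, which is $0$ or $1$.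

The threshold $1$ in (ii) is natural because of the following rule.

\begin{lemma}\label{lem:product}
Let $f$ and $g$ be Newman polynomials of lengths $k$ and $l$, and let $e>\deg f$ be an integer. Then $f(z)g(z^e)$ is a Newman polynomial of length $kl$ with $M\bigl(f(z)g(z^e)\bigr)\ge M(f)M(g)$, and $f(z)+z^eg(z)$ is a Newman polynomial of length $k+l$.
\end{lemma}

\begin{proof}
The exponents of $f(z)g(z^e)$ are the numbers $a+ea'$ with $a$ an exponent of $f$ and $a'$ an exponent of $g$. As $0\le a<e$, division by $e$ recovers the pair $(a,a')$, so these $kl$ numbers are distinct. The inequality holds because $z^e\in\mathbb T$ for $z\in\mathbb T$. In the sum, every exponent of $z^eg$ exceeds every exponent of $f$.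
\end{proof}

Thus a single Newman polynomial with $M>1$ makes $\mu$ unbounded along the powers of its length. In the other direction, the functions $e^{ia_j\theta}$ are orthonormal, so
\begin{equation}\label{eq:upper}
M(\alpha)^2\le\frac1{2\pi}\int_0^{2\pi}|\alpha(e^{i\theta})|^2\,d\theta=n,\qquad\text{and hence}\qquad \mu(n)\le\sqrt n .
\end{equation}
No other obstruction is in sight, so $\sqrt n$ is the order of growth one would guess. What stands in the way is the positivity of the coefficients: $\alpha(1)=n$, and the obvious polynomials, such as $1+z+\dots+z^{n-1}$, descend from this peak by oscillating through zero. Our results confirm both the conjecture and the guess.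

\begin{theorem}\label{thm:A}
Let $\kappa=\log(\sqrt5/2)/\log 9>0.05$. There are $c>0$ and $n_0$ such that $\mu(n)\ge c\,n^{\kappa}$ for all $n\ge n_0$. Hence $\mu(n)\to\infty$, and $\mu(n)>1$ for all large $n$.
\end{theorem}

\begin{theorem}\label{thm:B}
There is an absolute constant $c>0$ such that $c\sqrt n\le\mu(n)\le\sqrt n$ for all $n\ge3$. Moreover $\mu(1)=1$ and $\mu(2)=0$.
\end{theorem}

Theorem~\ref{thm:B} implies Theorem~\ref{thm:A}, but the two proofs are independent and of a different nature. Theorem~\ref{thm:A} settles (i) and (ii) by an elementary and self-contained argument (Sections~\ref{sec:nine} and~\ref{sec:all}). The proof of Theorem~\ref{thm:B} occupies Sections~\ref{sec:plan}--\ref{sec:end}; its idea is described in Section~\ref{sec:plan}.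

\section{A polynomial of length nine with minimum above one}\label{sec:nine}

For a Newman polynomial of length $n$ we have $|\alpha(e^{i\theta})|^2=n+2\sum_{d\ge1}r(d)\cos d\theta$, where $r(d)$ is the number of pairs of exponents with difference $d$. For the polynomial below the sequence $r(d)$ is nonincreasing. The cosine sum is then a sum of Dirichlet kernels, and it factors completely.

\begin{lemma}\label{lem:nine}
The polynomial $p(z)=1+z+z^2+z^3+z^4+z^7+z^8+z^{10}+z^{12}$ satisfies $|p|^2>\frac54$ on $\mathbb T$.
\end{lemma}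

\begin{proof}
The differences from each exponent to the larger ones are
\[
\begin{array}{ll}
0:\ 1,2,3,4,7,8,10,12;\qquad & 4:\ 3,4,6,8;\\
1:\ 1,2,3,6,7,9,11; & 7:\ 1,3,5;\\
2:\ 1,2,5,6,8,10; & 8:\ 2,4;\\
3:\ 1,4,5,7,9; & 10:\ 2.
\end{array}
\]
So $r(1),\dots,r(12)=5,5,4,4,3,3,3,3,2,2,1,1$; that is, $r(d)$ is the number of $m\in\{2,4,8,10,12\}$ with $m\ge d$. Put $x=\theta/2$ and recall that $1+2\sum_{d=1}^m\cos d\theta=\sin\bigl((2m+1)x\bigr)/\sin x$. Summing this over the five values of $m$ uses up $5$ of the constant term $9$, and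
\[
|p(e^{i\theta})|^2=4+\frac{\sin5x+\sin9x+\sin17x+\sin21x+\sin25x}{\sin x}.
\]
The numerator is the progression $\sum_{j=0}^6\sin(4j+1)x=\sin13x\,\sin14x/\sin2x$ with the terms $\sin x$ and $\sin13x$ removed, so it equals $\sin 13x\,(\sin14x-\sin2x)/\sin2x-\sin x$. Since $\sin14x-\sin2x=2\cos8x\,\sin6x$ and $\sin6x/\sin2x=1+2\cos4x$,
\[
|p(e^{i\theta})|^2=3+2h(x),\qquad h(x)=\frac{\sin13x\,\cos8x\,(1+2\cos4x)}{\sin x}.
\]
The left side is even in $\theta$ and equals $81$ at $\theta=0$, so it suffices to show that $h>-0.87$ on $(0,\pi/2]$; this gives $|p|^2>1.26$.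

Measure $x$ in units of $\pi/624$, so that $\pi/2$ is $312$. In $(0,312]$ the factor $\sin13x$ vanishes at $48,96,144,192,240,288$, the factor $\cos8x$ at $39,117,195,273$, and the factor $1+2\cos4x$ at $104,208$. These twelve zeros are distinct and simple, and $h>0$ on $(0,39)$. The sign alternates, so $h<0$ exactly on the six intervals in the table below. On each such interval $(x_0,x_1)$ one endpoint is a zero of $\sin13x$, whose derivative is at most $13$ in modulus, and the other is a zero of $\cos8x$ or of $1+2\cos4x$, whose derivatives are at most $8$ in modulus. The product of the two vanishing factors is therefore at most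
\[
104\,(x-x_0)(x_1-x)\le26\,(x_1-x_0)^2=\frac{k^2\pi^2}{14976}\qquad\text{when } x_1-x_0=\frac{k\pi}{624}.
\]
We bound the third factor $\phi$ on the interval, and we bound $\sin x$ below by its value at $x_0$.
\begin{center}
\begin{tabular}{c|c|c|c|c|c|c}
$(x_0,x_1)$ & $k$ & $26(x_1-x_0)^2<$ & $\phi$ & $|\phi|\le$ & $\sin x_0>$ & $|h|<$\\ \hline
$(39,48)$ & $9$ & $0.0534$ & $1+2\cos4x$ & $1+\sqrt2$ & $0.195$ & $0.67$\\
$(96,104)$ & $8$ & $0.043$ & $\cos8x$ & $1$ & $0.45$ & $0.1$\\
$(117,144)$ & $27$ & $0.481$ & $1+2\cos4x$ & $1$ & $0.555$ & $0.868$\\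
$(192,195)$ & $3$ & $0.006$ & $1+2\cos4x$ & $1$ & $0.8$ & $0.01$\\
$(208,240)$ & $32$ & $0.675$ & $\cos8x$ & $1$ & $0.866$ & $0.78$\\
$(273,288)$ & $15$ & $0.149$ & $1+2\cos4x$ & $3$ & $0.98$ & $0.46$
\end{tabular}
\end{center}
The left endpoints are $\pi/16$, $2\pi/13$, $3\pi/16$, $4\pi/13$, $\pi/3$, $7\pi/16$. In the first row $\pi/4<4x<\pi/2$, and in the third and fourth rows $\pi/2<4x<3\pi/2$, so that $-1\le\cos4x\le0$; this explains the bounds for $\phi$. All entries of the last column are below $0.87$.
\end{proof}

\section{All large lengths: proof of Theorem~\ref{thm:A}}\label{sec:all}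

Put $\rho=\sqrt5/2$, so that $M(p)\ge\rho>1$ and $\kappa=\log\rho/\log9$. By Lemma~\ref{lem:product}, products $f_s(z)=p(z^{e_1})\cdots p(z^{e_s})$ with $e_t>\deg f_{t-1}$ are Newman polynomials of length $9^s$ with $M(f_s)\ge\rho^s=(9^s)^\kappa$. This is the theorem for powers of $9$. For other lengths we have to add terms, and an arbitrary block of $n'$ further monomials may have modulus $n'$, far more than the margin $\rho^s$ allows. The way out is to add only blocks that divide the main block.

\begin{example}\label{ex:block}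
Let $s\ge7$ and $m>\deg f_s$. The Newman polynomial
\[
f_s+z^mf_{s-7}=f_{s-7}\cdot\bigl(p(z^{e_{s-6}})\cdots p(z^{e_s})+z^m\bigr)
\]
has length $9^s+9^{s-7}$ and modulus at least $\rho^{s-7}(\rho^7-1)$ on $\mathbb T$, where $\rho^7=\frac{125}{64}\cdot\frac{\sqrt5}2>2.18$. The added block is large near $z=1$, but wherever it is large the main block is larger by the factor $\rho^7$. For $s=7$, with $f_0=1$, we obtain a Newman polynomial $q$ of length $\beta=9^7+1$ with $M(q)>1.18>\rho$.
\end{example}

This device reaches only lengths slightly above $9^s$. For $n=2\cdot9^s$, two copies of the main block give $f_s\cdot(1+z^m)$, which vanishes on $\mathbb T$. We need main blocks whose lengths come within a factor close to $1$ of every large $n$, and the second polynomial $q$ provides them: the numbers $9^i\beta^j$ are dense on the logarithmic scale.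

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix an integer $L\ge1$ with $(\beta-1)\rho^{-L}/(\rho-1)\le\frac12$, and $\eta\in(0,1)$ with $9^\eta-1\le9^{-L}$.

\emph{The length of the main block.} The number $\vartheta=\log\beta/\log9$ is irrational: a relation $\beta^v=9^u$ with positive integers $u,v$ is impossible because $\beta\equiv1\pmod 3$. Hence the multiples $j\vartheta$, $j\ge0$, are dense in $\mathbb R/\mathbb Z$. Cut $\mathbb R/\mathbb Z$ into finitely many equal half-open arcs of length at most $\eta/2$ and choose $J$ so that each of them contains some $j\vartheta$ with $0\le j\le J$. Every half-open arc of length $\eta$ contains one of these arcs. Applying this to the arc $(\log_9n-\eta,\log_9n]$, we find $0\le j\le J$ and an integer $i$ with $0\le\log_9n-i-j\vartheta<\eta$, that is,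
\[
9^i\beta^j\le n<9^\eta\,9^i\beta^j,\qquad i\ge\log_9n-J\vartheta-1 .
\]
As $J$ and $\vartheta$ do not depend on $n$, we have $i\ge L$ for all large $n$.

\emph{The blocks.} Let $t=i+j$, let $g_s=q$ for $1\le s\le j$ and $g_s=p$ for $j<s\le t$, and define $f_0=1$ and $f_s(z)=f_{s-1}(z)g_s(z^{e_s})$ with $e_s>\deg f_{s-1}$. By Lemma~\ref{lem:product}, $f_s$ is a Newman polynomial of length $N_s$, where $N_0=1$, $N_{s+1}/N_s\in\{9,\beta\}$ and $N_t=9^i\beta^j$. Every factor has modulus at least $\rho$ on $\mathbb T$, so
\[
|f_t|\ge\rho^{t}\qquad\text{and}\qquad |f_s|\le\rho^{-(t-s)}|f_t|\quad(0\le s\le t)\qquad\text{on }\mathbb T .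
\]

\emph{The remainder.} Let $n'=n-N_t$. Then $0\le n'<(9^\eta-1)N_t\le9^{-L}N_t=N_{t-L}$, where the last equality holds because the last $i\ge L$ factors are copies of $p$. Dividing $n'$ by $N_{t-L-1}$, the remainder by $N_{t-L-2}$, and so on down to $N_0=1$, we obtain $n'=\sum_{s=0}^{t-L-1}d_sN_s$ with digits $0\le d_s<N_{s+1}/N_s\le\beta$. Let
\[
\alpha(z)=f_t(z)+\sum_{s=0}^{t-L-1}\ \sum_{u=1}^{d_s}z^{m_{s,u}}f_s(z),
\]
where each shift $m_{s,u}$ exceeds the degree of the sum of the blocks placed before it. Then $\alpha$ is a Newman polynomial of length $N_t+n'=n$, and on $\mathbb T$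
\[
|\alpha|\ge|f_t|\Bigl(1-(\beta-1)\sum_{k\ge L+1}\rho^{-k}\Bigr)=|f_t|\Bigl(1-\frac{(\beta-1)\rho^{-L}}{\rho-1}\Bigr)\ge\tfrac12\rho^{t}\ge\tfrac12\rho^{i}\ge\tfrac12\rho^{-J\vartheta-1}\,n^{\kappa},
\]
since $\rho^{\log_9n}=n^\kappa$. The gap of $L$ levels between the main block and the largest added block is what makes the bracket positive.
\end{proof}

\section{Real and imaginary parts: the plan for Theorem~\ref{thm:B}}\label{sec:plan}

The upper bound in Theorem~\ref{thm:B} is \eqref{eq:upper}, and $\mu(1)$, $\mu(2)$ were found in Section~\ref{sec:intro}. The construction for the lower bound works only for large $n$. The finitely many remaining lengths are absorbed into the constant $c$, which requires the following fact; it fails for $n=2$, and this is the source of the condition $n\ge3$.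

\begin{proposition}\label{prop:positive}
For $n\ge3$ the polynomial $\alpha=1+z+\dots+z^{n-2}+z^{E}$ with $E=(n-2)(n+1)$ has no zero on $\mathbb T$. Hence $\mu(n)>0$ for all $n\ge3$.
\end{proposition}

\begin{proof}
As $E\ge n+1$, the length of $\alpha$ is $n$. Suppose that $\alpha(z)=0$ with $|z|=1$. Then $z\ne1$, and multiplication by $1-z$ gives $1-z^{n-1}=-z^E(1-z)$. So $|1-z^{n-1}|=|1-z|$, the points $z^{n-1}$ and $z$ of $\mathbb T$ have the same real part, and $z^{n-1}=z$ or $z^{n-1}=z^{-1}$. In the first case the equation gives $z^E=-1$, while $z^{n-2}=1$ gives $z^E=1$. In the second case $1-z^{-1}=-z^{-1}(1-z)$, so the equation gives $z^{E+1}=1$; as $z^n=1$ and $E+1=n^2-n-1\equiv-1\pmod n$, we get $z=1$. Both cases are contradictory.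
\end{proof}

Multiplication by a power of $z$ does not change the modulus on $\mathbb T$, so we may allow negative exponents. For a finite set $T$ of positive integers and signs $\varepsilon_k=\pm1$,
\[
\sum_{k\in T}e^{i\varepsilon_kk\theta}=\sum_{k\in T}\cos k\theta+i\sum_{k\in T}\varepsilon_k\sin k\theta=A(\theta)+iB(\theta).
\]
The real part $A$ does not see the signs. We can fix $A$ first, locate the points where it is small, and then spend the signs on making $B$ large at those points.

\begin{example}\label{ex:three}
Let $T=\{1,2,3\}$. Then $A=\cos\theta+\cos2\theta+\cos3\theta=\cos2\theta\,(1+2\cos\theta)$, with zeros $\pi/4$, $2\pi/3$, $3\pi/4$ in $[0,\pi]$. With all signs $+1$ we get $B=\sin2\theta\,(1+2\cos\theta)$, which shares the zero $2\pi/3$. With $\varepsilon_1=-1$, $\varepsilon_2=\varepsilon_3=1$ we get $B=-\sin\theta+\sin2\theta+\sin3\theta$, whose values at the three zeros of $A$ are $1$, $-\sqrt3$, $-1$. So $z^{-1}+z^2+z^3$ has no zero on $\mathbb T$. Replacing $z$ by $z^{-1}$ and multiplying by $z^3$ gives $1+z+z^4$, the case $n=3$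 of Proposition~\ref{prop:positive}.
\end{example}

To carry this out at the scale $\sqrt n$, four things are needed.

\emph{A real part that is large on most of the circle.} If every frequency is used once, $A$ is a Dirichlet-type kernel, which is small away from its peaks. But a frequency $k$ may also be omitted, or used twice as $z^k+z^{-k}=2\cos k\theta$. The coefficient of $\cos k\theta$ is then $1+r_k$ with $r_k=\mp1$, so we can superimpose on the kernel a cosine polynomial $C$ with coefficients $\pm1$. We build $C$ from a Rudin--Shapiro pair, and $|C|$ will be of order $\sqrt n$ outside a union of $O(n)$ short intervals that occupy a small proportion of the circle.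

\emph{A target for the imaginary part.} We take a step function $g$ equal to $\pm\lambda$, with $\lambda=\Lambda\sqrt n$, on the short intervals and $0$ elsewhere, and smooth it to a sine polynomial $G$. If the coefficients of $G$ lie in $[-1,1]$, they can be rounded to $\pm1$ at a uniform cost $O(\sqrt n)$, which the constant $\Lambda$ is chosen to beat. The coefficients do lie in $[-1,1]$ if the signs of the steps are chosen well. Both the rounding and the choice of signs are discrepancy problems.

\emph{Separation of frequencies.} The frequencies that carry $C$ contribute nothing to $B$, so $G$ must avoid them. We put $C$ on even frequencies and impose $g(\pi-\theta)=g(\theta)$, which leaves only odd frequencies in $G$. The price is that $\theta$ and $\pi-\theta$ must be treated together, and that $A$ has a peak at $\pi$ as well as at $0$.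

\emph{The passage from the peaks.} At $0$ and $\pi$ the sine sum $B$ vanishes, but $|A|$ is of order $n$ within distance $1/(3n)$ of these points. Just beyond, the kernel oscillates and swamps $C$. We cover this zone by one more step of $g$, of length about $\ell$. It contributes about $\lambda\ell$ to the coefficients, so we take $\ell=o(n^{-1/2})$. At distance $\ell$ a sharply cut kernel is controlled only by $1/\ell$, which is much larger than $\sqrt n$. We therefore taper the kernel over $W$ frequencies, which improves the bound to $1/(W\ell^2)$; the choice $\ell=n^{-3/5}$, $W\approx n^{3/4}$ meets all requirements.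

\section{Tools}\label{sec:tools}

We use the inequality $\sin y\ge2y/\pi$ for $0\le y\le\pi/2$ without comment. A \emph{trigonometric polynomial of degree at most $d$} is a sum $f(u)=\sum_{|k|\le d}c_ke^{iku}$. \emph{Bernstein's inequality} states that $\sup|f'|\le d\sup|f|$. The complex case follows from the real one: given $u_0$, apply the real case to $\operatorname{Re}(\zeta f)$ with $|\zeta|=1$ and $\zeta f'(u_0)=|f'(u_0)|$.

\subsection{Rounding}

\begin{theorem}[Partial coloring lemma of Lovett and Meka \cite{LM}]\label{thm:LM}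
Let $v_1,\dots,v_m\in\mathbb R^\nu$, $x\in[-1,1]^\nu$ and $c_1,\dots,c_m\ge0$ with $\sum_se^{-c_s^2/16}\le\nu/16$. For every small $\eta>0$ there is $y\in[-1,1]^\nu$ with $|\langle y-x,v_s\rangle|\le c_s\|v_s\|_2$ for all $s$ and $|y_t|\ge1-\eta$ for at least $\nu/2$ indices $t$.
\end{theorem}

Let $\eta\to0$ along a sequence. There are finitely many index sets and the cube is compact, so along a subsequence the index set is constant and $y$ converges. Thus we may take $|y_t|=1$ for at least $\nu/2$ indices. Iteration rounds all coordinates, and the logarithm in the resulting bound is a constant when $m/\nu$ is bounded, as it is in all our applications.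

\begin{lemma}\label{lem:round}
There is an absolute constant $K\ge1$ such that, for $1\le\nu\le m$, all $v_1,\dots,v_m\in[-1,1]^\nu$ and all $x\in[-1,1]^\nu$, there is $\varepsilon\in\{\pm1\}^\nu$ with
\[
\max_s|\langle\varepsilon-x,v_s\rangle|\le K\sqrt{\nu\log(2m/\nu)} .
\]
\end{lemma}

\begin{proof}
Start from $x$. At step $i=0,1,2,\dots$ let $\nu_i$ be the number of coordinates of the current point that are not $\pm1$, and stop if $\nu_i=0$. Otherwise apply Theorem~\ref{thm:LM} to these coordinates and the restricted vectors $v_s$, whose norms are at most $\sqrt{\nu_i}$, with all thresholds equal to $4\sqrt{\log(16m/\nu_i)}$; the sum of exponentials is exactly $\nu_i/16$. Then $\nu_{i+1}\le\nu_i/2$, so $\nu_i\le2^{-i}\nu$ and the process ends at a point $\varepsilon\in\{\pm1\}^\nu$. Step $i$ moves each form by at most $4\sqrt{\nu_i\log(16m/\nu_i)}$. The function $y\log(16m/y)$ increases on $(0,m]$, and $\log(2^{i+4}m/\nu)\le(i+4)\log(2m/\nu)$; both facts use $\nu\le m$. So step $i$ costs at most $4\sqrt{2^{-i}(i+4)}\,\sqrt{\nu\log(2m/\nu)}$, and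 $K=4\sum_{i\ge0}\sqrt{2^{-i}(i+4)}$ works.
\end{proof}

Lemma~\ref{lem:round} controls finitely many forms. Bernstein's inequality converts this into a uniform bound for trigonometric sums.

\begin{lemma}\label{lem:trig}
Let $T\subset\{1,\dots,d\}$ be nonempty and $x\in[-1,1]^T$. There is $\varepsilon\in\{\pm1\}^T$ such that, for all real $u$, both $\bigl|\sum_{k\in T}(\varepsilon_k-x_k)\cos ku\bigr|$ and $\bigl|\sum_{k\in T}(\varepsilon_k-x_k)\sin ku\bigr|$ are at most $2K\sqrt{|T|\log(32d/|T|)}$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:round} to the $m=16d$ vectors $(\cos ku)_{k\in T}$ and $(\sin ku)_{k\in T}$, where $u$ runs over the grid $2\pi l/(8d)$, $0\le l<8d$. On the grid both sums are at most $K\sqrt{|T|\log(32d/|T|)}$. Let $f$ be either sum. Some grid point is within $\pi/(8d)$, modulo $2\pi$, of a maximum point of $|f|$, and by Bernstein's inequality $|f|\ge(1-\pi/8)\sup|f|\ge\frac12\sup|f|$ at that grid point.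
\end{proof}

A taper has fractional coefficients, which a Newman polynomial cannot have. The next lemma simulates it by a set.

\begin{lemma}\label{lem:taper}
For every integer $W\ge1$ there is $\tau\subset\{1,\dots,W\}$ such that, for all real $u$,
\[
\Bigl|\sum_{j=1}^W\Bigl(\mathbf 1_\tau(j)-\Bigl(1-\frac j{W+1}\Bigr)\Bigr)e^{iju}\Bigr|\le4K\sqrt W .
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:trig} with $d=W$, $T=\{1,\dots,W\}$, $x_j=2(1-\frac j{W+1})-1$, and let $\tau=\{j:\varepsilon_j=1\}$. The coefficients in the statement are $(\varepsilon_j-x_j)/2$, so the real and imaginary parts are each at most $K\sqrt{W\log32}<2K\sqrt W$.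
\end{proof}

\subsection{Where a quartic is small}

\begin{lemma}\label{lem:sublevel}
Let $\Phi\ne0$ be a polynomial of degree at most $4$ and let $0<\eta<1/81$. The set $\{\zeta\in\mathbb T:|\Phi(\zeta)|\le\eta\max_{\mathbb T}|\Phi|\}$ is covered by at most $4$ closed arcs, each of angular length at most $3\pi\eta^{1/4}$.
\end{lemma}

\begin{proof}
Write $\Phi(\zeta)=\phi_0\prod_{|\zeta_j|\le2}(\zeta-\zeta_j)\prod_{|\zeta_j|>2}(1-\zeta/\zeta_j)$ with $d_1$ and $d_2$ factors, $d_1+d_2\le4$. On $\mathbb T$ a factor of the first kind has modulus at most $3$, and one of the second kind has modulus in $[\frac12,\frac32]$. So $\max_{\mathbb T}|\Phi|\le|\phi_0|3^{d_1}(3/2)^{d_2}$ and $|\Phi(\zeta)|\ge|\phi_0|2^{-d_2}\prod_{|\zeta_j|\le2}|\zeta-\zeta_j|$. On the set in question this gives $\prod_{|\zeta_j|\le2}|\zeta-\zeta_j|\le3^{d_1+d_2}\eta\le81\eta<1$. Hence $d_1\ge1$, and some root satisfies $|\zeta-\zeta_j|\le(81\eta)^{1/d_1}\le t$, where $t=3\eta^{1/4}<1$. The intersection of $\mathbb T$ with the disk $|\zeta-\zeta_j|\le t$ is empty or a closed arc whose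 points are within $2t<2$ of each other. Such an arc contains no antipodal pair, so its angle $\varphi$ is less than $\pi$, and $2\varphi/\pi\le2\sin(\varphi/2)\le2t$.
\end{proof}

The polynomial $(\zeta-1)^4$, for which the set is $\{|\zeta-1|\le2\eta^{1/4}\}$, shows that the exponent $1/4$ is the right one.

\subsection{Rudin--Shapiro polynomials}

Define $P_0=Q_0=1$, $P_{t+1}=P_t+z^{2^t}Q_t$, $Q_{t+1}=P_t-z^{2^t}Q_t$. By induction, $P_t$ and $Q_t$ have degree $2^t-1$ and all coefficients $\pm1$, and the parallelogram law gives $|P_{t+1}|^2+|Q_{t+1}|^2=2(|P_t|^2+|Q_t|^2)$ on $\mathbb T$. Thus, for $R=2^t$, $P=P_t$, $Q=Q_t$,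
\begin{equation}\label{eq:RS}
|P|^2+|Q|^2=2R\qquad\text{on }\mathbb T .
\end{equation}
We use both halves of this identity: $|P|$ and $|Q|$ are at most $\sqrt{2R}$, and they are never small together.

\section{The construction and its real part}\label{sec:real}

\subsection{Parameters}

The absolute constants are chosen in the following order. Put $\sigma=4\pi$ and $\Lambda=12(10K+1)$. Choose an integer $b\ge2$ and then $\delta\in(0,\frac1{162})$ such that, with $\Theta=4\Lambda K\sqrt{2b\log b}$ and $\gamma=3\pi(2\delta)^{1/4}$,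
\begin{equation}\label{eq:const}
\Theta\cdot\frac{96\sigma}b\le\frac18,\qquad\Theta\cdot24\gamma\le\frac18 .
\end{equation}
This is possible because $\sqrt{b\log b}/b\to0$. Since $\Theta\ge1$, we have $b>100$ and $24\gamma+96\sigma/b\le\frac14$. Finally put $a=\lceil36/\delta\rceil$. Here $\sigma/n$ will be the margin lost in smoothing, $b$ the ratio between the highest frequency and the frequencies of $C$, and $\gamma$ the length of the arcs in Lemma~\ref{lem:sublevel}.

From now on $n$ is large in terms of these constants. Let $R$ be the largest power of $2$ with $2aR\le n/b$, let $P,Q$ be as in \eqref{eq:RS}, and put $D=2aR$. Then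
\begin{equation}\label{eq:D}
\frac n{2b}<D\le\frac nb,\qquad R>\frac n{4ab},\qquad 4\mid D,
\end{equation}
the last because $R\ge2$. Put $W=\lceil n^{3/4}\rceil$, $\ell=n^{-3/5}$, $\lambda=\Lambda\sqrt n$, and let $\tau$ be as in Lemma~\ref{lem:taper}. As $D$ is of order $n$, for large $n$ we have $W\le 2D$ and
\begin{equation}\label{eq:scales}
\frac\sigma n\le\frac{4\pi}{bD}<\frac{2\pi}D\le\frac\ell8 .
\end{equation}

\subsection{The polynomial}

Let $\Omega=\{D+2j:0\le j<R\}\cup\{2D+2j:0\le j<R\}$. Since $2R\le D$, this is a set of $2R$ even integers in $[D,4D]$. Let $r_{D+2j}$ and $r_{2D+2j}$ be the coefficients of $z^j$ in $P$ and in $Q$, and define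
\begin{align*}
U&=\{k\in\Omega:r_k=1\},\\
T_e&=\bigl(\{2m:1\le m\le2D\}\setminus\Omega\bigr)\cup\{2(2D+j):j\in\tau\},\\
T_o&=\{2m-1:1\le m\le N\}\cup\{2(N+j)-1:j\in\tau\},
\end{align*}
where $N=n-2|U|-|T_e|-|\tau|$. The elements of $U$ and those of $T_e$ up to $4D$ are distinct even integers in $[2,4D]$, so $2|U|+|T_e|+|\tau|\le4D+2W\le\frac4{100}n+2W$, and
\begin{equation}\label{eq:N}
0.9\,n\le N\le n
\end{equation}
for large $n$. For signs $\varepsilon_k$, $k\in T_o\cup T_e$, to be chosen in Section~\ref{sec:imag}, let
\[
\alpha_0(z)=\sum_{k\in T_o\cup T_e}z^{\varepsilon_kk}+\sum_{k\in U}(z^k+z^{-k}).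
\]
The sets $T_o,T_e,U$ are disjoint, so the exponents are distinct, and their number is $|T_o|+|T_e|+2|U|=n$. A power of $z$ times $\alpha_0$ is a Newman polynomial of length $n$ with the same modulus on $\mathbb T$. We have $\alpha_0(e^{i\theta})=A(\theta)+iB(\theta)$ with
\[
A=\sum_{k\in T_o\cup T_e}\cos k\theta+2\sum_{k\in U}\cos k\theta,\qquad B=\sum_{k\in T_o}\varepsilon_k\sin k\theta+\sum_{k\in T_e}\varepsilon_k\sin k\theta .
\]
As $A$ is even and $B$ is odd, it suffices to bound $|\alpha_0|$ below for $\theta\in[0,\pi]$. All frequencies are at most $2(n+W)\le3n$.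

\subsection{Removing the kernel}

On $\Omega$ we have $2\cdot\mathbf 1_U(k)=1+r_k$. The term $1$ fills exactly the gaps that $\Omega$ leaves in $T_e$; this is why $T_e$ contains all other even integers up to $4D$. What remains of $\Omega$ is
\[
C(\theta)=\sum_{k\in\Omega}r_k\cos k\theta=\operatorname{Re}\bigl(e^{iD\theta}P(e^{2i\theta})+e^{2iD\theta}Q(e^{2i\theta})\bigr),
\]
and $A-C$ is a full run of odd frequencies and a full run of even frequencies, each followed by a tail indexed by $\tau$. Replace $\mathbf 1_\tau(j)$ by the taper $1-\frac j{W+1}$, and write $A-C=S_o+S_e+E_o+E_e$, where $S_o,S_e$ are the tapered sums and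
\[
E_o=\operatorname{Re}\bigl(e^{i(2N-1)\theta}\Psi(2\theta)\bigr),\qquad E_e=\operatorname{Re}\bigl(e^{4iD\theta}\Psi(2\theta)\bigr),
\]
with $\Psi$ the sum in Lemma~\ref{lem:taper}. Thus $|E_o|+|E_e|\le8K\sqrt W$. A linear taper is an average of sharp cutoffs: among the $W+1$ cutoffs $m=N,\dots,N+W$, the index $N+j$ survives in $W+1-j$. With $\sum_{k=1}^m\cos(2k-1)\theta=\frac{\sin2m\theta}{2\sin\theta}$ and $\sum_{k=1}^m\cos2k\theta=-\frac12+\frac{\sin(2m+1)\theta}{2\sin\theta}$ we get
\[
S_o=\frac1{W+1}\sum_{m=N}^{N+W}\frac{\sin2m\theta}{2\sin\theta},\qquad S_e=-\frac12+\frac1{W+1}\sum_{m=2D}^{2D+W}\frac{\sin(2m+1)\theta}{2\sin\theta}.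
\]
A geometric sum $\sum_me^{2im\theta}$ over consecutive $m$ has modulus at most $2/|e^{2i\theta}-1|=1/|\sin\theta|$, so $|S_o|+|S_e|\le\frac12+\frac1{(W+1)\sin^2\theta}$. On $[\ell/8,\pi-\ell/8]$ we have $\sin\theta\ge\ell/(4\pi)$, and therefore
\begin{equation}\label{eq:AC}
|A-C|\le\tfrac12+16\pi^2n^{9/20}+8K\sqrt W\le\tfrac\delta2\sqrt R\qquad\text{on }[\ell/8,\pi-\ell/8]
\end{equation}
for large $n$, because $\sqrt R$ is of order $n^{1/2}$ and $\sqrt W$ of order $n^{3/8}$.

\subsection{Windows}

In $C$ the carriers $e^{iD\theta}$ and $e^{2iD\theta}$ oscillate about $a$ times faster than the amplitudes $P(e^{2i\theta})$ and $Q(e^{2i\theta})$. Over one period of the carrier the amplitudes are almost constant, and $C$ looks like a trigonometric polynomial of degree $2$ whose mean square is fixed by \eqref{eq:RS}. With $P$ alone, $C$ would be small on a whole period wherever $|P|$ is small.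

The \emph{windows} $w_h=[2\pi h/D,2\pi(h+1)/D]$, $0\le h<D/2$, tile $[0,\pi]$. Since $4\mid D$, those with $h<D/4$ tile $[0,\pi/2]$, and $\pi-w_h=w_{D/2-1-h}$. A window is \emph{inner} if it lies in $[\ell/8,\pi-\ell/8]$. The reflection $\pi-w$ of an inner window is inner, and by \eqref{eq:scales} every window that meets $[\ell/2,\pi-\ell/2]$ is inner.

\begin{proposition}\label{prop:real}
For every inner window $w$ there is a set $X_w\subset w$, covered by at most $8$ closed intervals contained in $w$ of total length at most $4\gamma/D$, such that $|A|\ge\delta\sqrt R$ on $w\setminus X_w$.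
\end{proposition}

\begin{proof}
Let $\theta_w$ be the left endpoint of $w$, put $p_w=P(e^{2i\theta_w})$, $q_w=Q(e^{2i\theta_w})$, and let $\varphi_w(\psi)=\operatorname{Re}(p_we^{i\psi}+q_we^{2i\psi})$. The functions $P(e^{2i\theta})$ and $Q(e^{2i\theta})$ are trigonometric polynomials in $\theta$ of degree less than $2R$, bounded by $\sqrt{2R}$, so Bernstein's inequality bounds their derivatives by $2R\sqrt{2R}$. For $\theta\in w$,
\[
|C(\theta)-\varphi_w(D\theta)|\le2\cdot\frac{2\pi}D\cdot2R\sqrt{2R}=\frac{4\pi\sqrt2}a\sqrt R\le\frac\delta2\sqrt R,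
\]
as $4\pi\sqrt2<18$ and $a\ge36/\delta$. With \eqref{eq:AC} we get $|A(\theta)-\varphi_w(D\theta)|\le\delta\sqrt R$ on $w$. Let $X_w=\{\theta\in w:|\varphi_w(D\theta)|<2\delta\sqrt R\}$; then $|A|\ge\delta\sqrt R$ on $w\setminus X_w$.

We have $\varphi_w(\psi)=\frac12e^{-2i\psi}\Phi(e^{i\psi})$ with $\Phi(\zeta)=q_w\zeta^4+p_w\zeta^3+\overline{p_w}\zeta+\overline{q_w}$. The mean square of $\varphi_w$ over a period is $\frac12(|p_w|^2+|q_w|^2)=R$, so $\max_{\mathbb T}|\Phi|\ge2\sqrt R$, and $|\varphi_w(\psi)|<2\delta\sqrt R$ implies $|\Phi(e^{i\psi})|\le2\delta\max_{\mathbb T}|\Phi|$. By Lemma~\ref{lem:sublevel} with $\eta=2\delta<1/81$, these points $e^{i\psi}$ lie in at most $4$ arcs of length at most $\gamma$. As $\theta$ runs over $w$, $\psi=D\theta$ runs over exactly one period, so each arc pulls back to one or two closed intervals in $w$ of total length at most $\gamma/D$.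
\end{proof}

\subsection{Clusters}

We now prepare the support of the step function $g$. The symmetry $g(\pi-\theta)=g(\theta)$ makes us fold the exceptional sets into $[0,\pi/2]$: for $h<D/4$ with $w_h$ inner, let
\[
Y_h=X_{w_h}\cup(\pi-X_{\pi-w_h})\subset w_h .
\]
Smoothing blurs $g$ at the scale $1/n$, so $g$ must be constant on a $\sigma/n$-neighborhood of each exceptional point. Neighborhoods that overlap must carry the same sign and have to be merged. The danger is that they chain into long intervals; a measure count excludes this. Put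
\[
\omega=\frac{24\gamma+96\sigma/b}D\le\frac1{4D}.
\]

\begin{lemma}\label{lem:clusters}
There are disjoint closed intervals $I_0,I_1,\dots,I_s\subset[0,\pi/2]$ with $s\le4D$, $[0,\ell]\subset I_0\subset[0,2\ell]$ and $|I_j|\le2\omega$ for $j\ge1$, such that for every point $\theta$ of every $Y_h$ the set $[\theta-\sigma/n,\theta+\sigma/n]\cap[0,\pi/2]$ lies in a single $I_j$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:real}, each $Y_h$ is covered by at most $16$ closed intervals in $w_h$ of total length at most $8\gamma/D$. Extend each of them by $\sigma/n$ on both sides, and let $V$ be the union of all the extended intervals; there are at most $16\cdot D/4=4D$ of them. Let $I_0\supset[0,\ell]$ and $I_1,\dots,I_s$ be the connected components of $[0,\ell]\cup(V\cap[0,\pi/2])$. Each $I_j$ with $j\ge1$ contains the trace on $[0,\pi/2]$ of an extended interval, and each trace lies in one component, so $s\le4D$. For $\theta\in Y_h$ the set in the statement is contained in one trace, hence in one component.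

By \eqref{eq:scales} the extension is shorter than a window, so only intervals that come from $w_{h-1},w_h,w_{h+1}$ meet $w_h$. With $1/n\le1/(bD)$,
\[
|V\cap w_h|\le3\Bigl(\frac{8\gamma}D+\frac{32\sigma}n\Bigr)\le\omega<\frac{2\pi}D\qquad(0\le h<D/4).
\]
So $V$ contains no window $w_h$ with $h<D/4$. An interval in $V\cap[0,\pi/2]$ then contains at most one of the points $2\pi h/D$, lies in two adjacent windows, and has length at most $2\omega$. This applies to $I_j$ for $j\ge1$, and also to the part of $I_0$ to the right of $\ell$, whose length is thus at most $2\omega\le\ell$.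
\end{proof}

\section{The imaginary part}\label{sec:imag}

\subsection{The step function}

A step function of height $\lambda$ on $I_1,\dots,I_s$ has sine coefficients bounded trivially by a multiple of $\lambda s\omega$, which may be of order $\sqrt n$. We need the bound $1$. A good choice of signs replaces $s$ by about $\sqrt s$, and the smallness of $\omega D$ does the rest.

Apply Lemma~\ref{lem:round} with $x=0$, $\nu=4D$ and $m=N$ to the vectors indexed by the odd $k<2N$ whose $j$th entry is $\frac1{2\omega}\int_{I_j}\sin k\theta\,d\theta$ for $1\le j\le s$ and $0$ for $s<j\le4D$. The entries lie in $[-1,1]$ because $|I_j|\le2\omega$. By \eqref{eq:D} and \eqref{eq:N}, $4D\le N$ and $2m/\nu=N/(2D)\le b$. We obtain signs $\xi_j=\pm1$ with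
\begin{equation}\label{eq:signs}
\Bigl|\sum_{j=1}^s\xi_j\int_{I_j}\sin k\theta\,d\theta\Bigr|\le4\omega K\sqrt{D\log b}\qquad(k\text{ odd},\ k<2N).
\end{equation}
Define $g=\lambda$ on $I_0\setminus\{0\}$, $g=\xi_j\lambda$ on $I_j$ for $1\le j\le s$, and $g=0$ elsewhere on $[0,\pi/2]$. Extend $g$ to $[0,\pi]$ by $g(\pi-\theta)=g(\theta)$, to $[-\pi,\pi]$ as an odd function, and to $\mathbb R$ with period $2\pi$. Let $\hat g_k=\frac2\pi\int_0^\pi g(\theta)\sin k\theta\,d\theta$. Since $\sin k(\pi-\theta)=(-1)^{k+1}\sin k\theta$, we have $\hat g_k=0$ for even $k$ and $\hat g_k=\frac4\pi\int_0^{\pi/2}g(\theta)\sin k\theta\,d\theta$ for odd $k$. For odd $k<2N$, the inequality $\sqrt n\le\sqrt{2bD}$ turns $\lambda$ times the right side of \eqref{eq:signs} into at most $\Theta\,(24\gamma+96\sigma/b)$, which is at most $\frac14$ by \eqref{eq:const}. Together with $|I_0|\le2\ell$ this gives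
\begin{equation}\label{eq:coeff}
|\hat g_k|\le\frac4\pi\Bigl(2\ell\lambda+\frac14\Bigr)=\frac8\pi\Lambda n^{-1/10}+\frac1\pi\le1
\end{equation}
for large $n$. Here the role of $b$ is visible: a large $b$ costs the factor $\sqrt{b\log b}$ in $\Theta$, but it shrinks the margins, relative to a window, by the factor $b$.

\subsection{Smoothing}

To pass from $g$ to a polynomial without losing its sign we convolve with a nonnegative kernel. The Fej\'er kernel of order $2N$ is
\[
F(u)=1+2\sum_{k=1}^{2N-1}\Bigl(1-\frac k{2N}\Bigr)\cos ku=\frac1{2N}\Bigl(\frac{\sin Nu}{\sin(u/2)}\Bigr)^2 .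
\]
It is even and nonnegative, $\frac1{2\pi}\int_{-\pi}^\pi F=1$, and $F(u)\le\pi^2/(2Nu^2)$ for $0<|u|\le\pi$, so that
\begin{equation}\label{eq:tail}
\frac1{2\pi}\int_{d<|u|\le\pi}F(u)\,du\le\frac1\pi\int_d^\infty\frac{\pi^2}{2Nu^2}\,du=\frac\pi{2Nd}\qquad(0<d<\pi).
\end{equation}
Let $G(\theta)=\frac1{2\pi}\int_{-\pi}^\pi g(\theta-u)F(u)\,du=\frac1{2\pi}\int_{-\pi}^\pi g(t)F(\theta-t)\,dt$. Expanding $\cos k(\theta-t)$ and using that $g$ is odd, we find
\[
G(\theta)=\sum_{k\text{ odd},\ k<2N}x_k\sin k\theta,\qquad x_k=\Bigl(1-\frac k{2N}\Bigr)\hat g_k\in[-1,1],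
\]
by \eqref{eq:coeff}. Only odd frequencies occur, so $G(\pi-\theta)=G(\theta)$.

\begin{proposition}\label{prop:target}
For large $n$ the following hold.
\begin{itemize}
\item[(a)] If $\theta\in[\ell/2,\pi/2]$ lies in some $Y_h$, then $|G(\theta)|\ge\lambda/2$.
\item[(b)] If $\frac1{3n}\le\theta\le\ell/2$, then $G(\theta)\ge\lambda/12$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $d=\sigma/n$; then $\theta-d>0$ by \eqref{eq:scales}. By Lemma~\ref{lem:clusters}, $g$ equals a constant $\xi\lambda$, $\xi=\pm1$, on $[\theta-d,\theta+d]\cap[0,\pi/2]$. If $\pi/2<\theta'\le\theta+d$, then $\pi-\theta'\ge\pi-\theta-d\ge\theta-d$ and $\pi-\theta'<\pi/2$, so $g(\theta')=g(\pi-\theta')=\xi\lambda$ as well. Thus $g=\xi\lambda$ on $[\theta-d,\theta+d]$, and $|g|\le\lambda$ everywhere. By \eqref{eq:tail} and \eqref{eq:N} the mass of $F$ outside $[-d,d]$ is at most $\frac{\pi n}{2N\sigma}\le\frac\pi\sigma=\frac14$, so $\xi G(\theta)\ge\lambda(\frac34-\frac14)$.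

(b) Now $g$ changes sign at $0$, close to $\theta$, and we have to follow the cancellation. For $|u|\le\ell/2$ we have $|\theta-u|\le\ell$, so $g(\theta-u)=\lambda\operatorname{sgn}(\theta-u)$. As $F$ is even, the contributions of $[-\ell/2,-\theta]$ and $[\theta,\ell/2]$ cancel, and \eqref{eq:tail} with $d=\ell/2$ gives
\[
G(\theta)\ge\lambda\Bigl(\frac1{2\pi}\int_{-\theta}^\theta F(u)\,du-\frac\pi{N\ell}\Bigr).
\]
For $0<|u|\le\frac1{3n}$ we have $N|u|\le\frac13$, hence $|\sin Nu|\ge N|u|(1-\frac1{54})\ge0.95N|u|$, and $|\sin(u/2)|\le|u|/2$. So $F(u)\ge\frac1{2N}(0.95\cdot2N)^2\ge1.8N$, and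
\[
\frac1{2\pi}\int_{-\theta}^\theta F\ge\frac1{2\pi}\cdot\frac2{3n}\cdot1.8\cdot0.9\,n>\frac1{10}.
\]
Since $N\ell\to\infty$, we have $\pi/(N\ell)\le\frac1{10}-\frac1{12}$ for large $n$.
\end{proof}

\subsection{Choosing the signs}

The set $T_o$ contains every odd $k<2N$. Put $x_k=0$ for its other elements and apply Lemma~\ref{lem:trig} with $T=T_o$ and $d=2(N+W)\le4N\le4|T_o|$. As $|T_o|\le n$, there are signs with
\[
\Bigl|\sum_{k\in T_o}\varepsilon_k\sin k\theta-G(\theta)\Bigr|\le2K\sqrt{n\log128}\le5K\sqrt n\qquad\text{for all }\theta.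
\]
The even frequencies must merely do no harm. Apply Lemma~\ref{lem:trig} with $T=T_e$, $x=0$ and $d=2(2D+W)\le8D\le8|T_e|$, where $|T_e|\ge2D-2R\ge D$. As $|T_e|\le n$, there are signs with $\bigl|\sum_{k\in T_e}\varepsilon_k\sin k\theta\bigr|\le2K\sqrt{n\log256}\le5K\sqrt n$ for all $\theta$. With these signs,
\begin{equation}\label{eq:BG}
|B-G|\le10K\sqrt n\qquad\text{everywhere}.
\end{equation}

\section{End of the proof of Theorem~\ref{thm:B}}\label{sec:end}

Let $n$ be large, let $\theta\in[0,\pi]$, and put $\theta^*=\min(\theta,\pi-\theta)\in[0,\pi/2]$, so that $G(\theta)=G(\theta^*)$. In each of the following cases one of $|A(\theta)|$, $|B(\theta)|$ is large.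

\emph{The peaks: $\theta^*\le\frac1{3n}$.} Every frequency $k$ satisfies $k\theta^*\le1$, so $\cos k\theta^*\ge\cos1>\frac12$. If $\theta=\theta^*$, then $A(\theta)\ge n/2$, since the coefficients of $A$ are nonnegative with sum $n$. If $\theta=\pi-\theta^*$, then $\cos k\theta=(-1)^k\cos k\theta^*$. The odd frequencies contribute at most $-\frac12|T_o|$ and the even ones at most $n-|T_o|$, so $|A(\theta)|\ge\frac32|T_o|-n\ge\frac32N-n\ge0.35\,n$. Here it matters that the odd frequencies form the bulk.

\emph{The passage: $\frac1{3n}\le\theta^*\le\frac\ell2$.} By Proposition~\ref{prop:target}(b), \eqref{eq:BG} and the choice of $\Lambda$,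
\[
|B(\theta)|\ge\frac\lambda{12}-10K\sqrt n=\sqrt n .
\]

\emph{The middle: $\theta^*\ge\frac\ell2$.} Let $w_h$, $h<D/4$, be a window that contains $\theta^*$; it is inner, and so is $\pi-w_h$. If $\theta^*\in Y_h$, then Proposition~\ref{prop:target}(a) and \eqref{eq:BG} give $|B(\theta)|\ge\frac\lambda2-10K\sqrt n\ge\sqrt n$. If $\theta^*\notin Y_h$, then $\theta^*\in w_h\setminus X_{w_h}$ and $\pi-\theta^*\in(\pi-w_h)\setminus X_{\pi-w_h}$. The point $\theta$ is one of these two, so Proposition~\ref{prop:real} and \eqref{eq:D} give $|A(\theta)|\ge\delta\sqrt R\ge\delta\sqrt{n/(4ab)}$.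

Altogether there is an absolute $n_1$ such that, for $n\ge n_1$,
\[
\mu(n)\ge\min_{\mathbb T}|\alpha_0|\ge\min\bigl\{0.35\,n,\ \sqrt n,\ \delta\sqrt{n/(4ab)}\bigr\}\ge c_1\sqrt n
\]
with an absolute constant $c_1>0$. By Proposition~\ref{prop:positive}, the finitely many numbers $\mu(n)/\sqrt n$ with $3\le n<n_1$ are positive. Taking for $c$ the minimum of these numbers and $c_1$, we obtain $\mu(n)\ge c\sqrt n$ for all $n\ge3$. Together with \eqref{eq:upper} and the values $\mu(1)=1$, $\mu(2)=0$, this proves Theorem~\ref{thm:B}. \qed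

\begin{thebibliography}{9}

\bibitem{LM}
S. Lovett, R. Meka, \emph{Constructive discrepancy minimization by walking on the edges}, SIAM J. Comput. 44 (2015).

\bibitem{Newman}
\emph{Newman Polynomials Not Vanishing On The Unit Circle},
\texttt{http://emis.maths.tcd.ie/EMIS/journals/INTEGERS/papers/m67/m67.pdf}

\end{thebibliography}
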